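
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A power saving for sandwich regions in every dimension}


\begin{abstract}
Let $\mathcal F$ and $\mathcal G$ be families of $n$ continuous semi-algebraic functions on $\mathbb R^{d-1}$ in total, all of bounded description complexity. The sandwich region is the set of points of $\mathbb R^d$ that lie on or above all graphs of $\mathcal G$ and on or below all graphs of $\mathcal F$. We prove that for every $d\ge 2$ its combinatorial complexity is $O(n^{d-\delta})$ with some $\delta>0$ that depends only on $d$ and the complexity bound; no general position is assumed. In particular it is asymptotically smaller than the complexity $n^d$ that the whole arrangement may have. The main step concerns $D+1$ families of functions on $\mathbb R^D$: if each family has at most $n$ members, then at most $O(n^{D+1-\delta_0})$ of the at most $n^{D+1}$ tuples consist of functions that are strict minimizers of their respective families at a common point.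
\end{abstract}

\section{The question and the answer}

Fix integers $d\ge 2$ and $b\ge 1$. We consider continuous functions $f:\mathbb R^{d-1}\to\mathbb R$ whose graph is a semi-algebraic set defined by at most $b$ polynomial equalities and inequalities, each of degree at most $b$, and say that such a function has \emph{description complexity at most $b$}. Let $\mathcal F$ and $\mathcal G$ be two nonempty finite collections of such functions, with $|\mathcal F|+|\mathcal G|=n$. Their \emph{sandwich region} is the region between the upper envelope of $\mathcal G$ and the lower envelope of $\mathcal F$,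
\[
\Sigma=\Sigma(\mathcal F,\mathcal G)=\Bigl\{(x,x_d)\in\mathbb R^{d-1}\times\mathbb R:\ \max_{g\in\mathcal G}g(x)\le x_d\le\min_{f\in\mathcal F}f(x)\Bigr\}.
\]
Its \emph{combinatorial complexity} is the number of faces, of all dimensions, of the arrangement of the $n$ graphs that lie on the boundary of $\Sigma$. For $n\ge2$ let $\kappa_{d,b}(n)$ be the maximum of this number over all choices of $\mathcal F$ and $\mathcal G$.

The whole arrangement of the $n$ graphs has complexity $O(n^d)$, and this can be attained. A single envelope is smaller. Write $O^*(\cdot)$ for bounds up to a factor $n^\varepsilon$, for every $\varepsilon>0$, with constants depending on $\varepsilon$, $d$ and $b$. Sharir proved that the lower (or upper) envelope of $n$ such functions has complexity $O^*(n^{d-1})$. The sandwich region is bounded by two envelopes, but knowing the size of each says little about how many faces of one meet faces of the other. A vertex of $\Sigma$ may be the meeting point of $i$ graphs from $\mathcal F$ and $d-i$ graphs from $\mathcal G$, for any $i$, and there may be of the order of $n^i\cdot n^{d-i}=n^d$ ways to choose these graphs.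

In $\mathbb R^3$ the complexity of a sandwich region is $O^*(n^2)$, and in $\mathbb R^4$ it is $O^*(n^3)$ by a theorem of Koltun and Sharir. For $b\ge2$ an exponent smaller than $d-1$ is impossible in any dimension (Section~\ref{sec:lower}). The review \cite{union} records as open, for $d\ge5$, the question whether sandwich regions are asymptotically smaller than the whole arrangement, that is, whether $\kappa_{d,b}(n)=o(n^d)$ for every fixed $b$. The answer is yes, with a power saving.

\begin{theorem}\label{thm:main}
For all $d\ge 2$ and $b\ge1$ there are $\delta=\delta(d,b)>0$ and $C=C(d,b)$ such that $\kappa_{d,b}(n)\le C\,n^{d-\delta}$ for all $n$.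
\end{theorem}

The proof does not determine the optimal exponent. Put $D=d-1$ throughout the discussion of sandwich regions. Theorem~\ref{thm:main} is deduced from a statement about $D+1$ minimization problems on $\mathbb R^D$. To state it, we say that a semi-algebraic set has \emph{complexity at most $b$} if it is defined by a Boolean combination of at most $b$ polynomial equalities and inequalities of degree at most $b$; the complexity of a function is that of its graph. In particular, functions of description complexity at most $b$ have complexity at most $b$. A \emph{class} is a finite indexed family of functions. For classes $A_0,\dots,A_m$ of functions on $\mathbb R^N$ and $Z\subseteq\mathbb R^N$ we say that a tuple $(a_0,\dots,a_m)\in\prod_iA_i$ is \emph{realized on $Z$} if there is a point $x\in Z$ with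
\[
a_i(x)<a(x)\qquad\text{for all }i\text{ and all }a\in A_i\setminus\{a_i\};
\]
that is, at $x$ each $a_i$ is the strict minimizer of its class.

\begin{theorem}\label{thm:tuples}
For all $D,b\ge1$ there are $\delta_0=\delta_0(D,b)\in(0,1]$ and $C=C(D,b)$ such that, for any classes $A_0,\dots,A_D$, each consisting of at most $n$ semi-algebraic functions $\mathbb R^D\to\mathbb R$ of complexity at most $b$, at most $C\,n^{D+1-\delta_0}$ tuples are realized on $\mathbb R^D$.
\end{theorem}

The link between the two theorems is this. Call a function \emph{tight} at a point of $\mathbb R^d$ if its graph contains the point. Suppose that exactly $d=D+1$ functions are tight at a vertex of $\Sigma$, and distribute all functions at random into $D+1$ classes. With constant probability the tight functions fall into different classes. Keep in each class only the functions that come from the same collection, $\mathcal F$ or $\mathcal G$, as its tight function, and change the sign of the members of $\mathcal G$. Then each tight function has become the strict minimizer of its class over the vertex. There are only $2^d$ possibilities for the collections, so vertices of $\Sigma$ give realized tuples.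

Section~\ref{sec:line} shows the idea behind Theorem~\ref{thm:tuples} for $D=1$, and Section~\ref{sec:tuples} proves it for all $D$. Section~\ref{sec:model} carries out the link for vertices on exactly $d$ graphs. Sections~\ref{sec:faces} and~\ref{sec:proof} treat all faces, without general position. Section~\ref{sec:complements} shows that the number $D+1$ of classes in Theorem~\ref{thm:tuples} is the exact threshold, that $b$ must be fixed, and that both theorems hold in o-minimal structures.

\section{The idea on a line}\label{sec:line}

Let $D=1$, and let $A_0,A_1$ be two classes of $n$ affine functions on $\mathbb R$. How many pairs $(p,q)\in A_0\times A_1$ can be realized? Suppose that all four pairs from $\{p,p'\}\times\{q,q'\}$ are realized. The points that realize $(p,q)$ and $(p,q')$ both lie in the interval $I=\{p<p'\}$, and $q-q'$ is negative at the first and positive at the second. So $q-q'$ has a zero in $I$. In the same way it has a zero in $I'=\{p'<p\}$. But $I\cap I'=\emptyset$, and an affine function that is not identically $0$ has at most one zero. Hence the bipartite graph of realized pairs contains no $K_{2,2}$, and therefore has $O(n^{3/2})$ edges (Lemma~\ref{lem:erdos}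 below).

The true bound here is linear: each class has at most $n$ intervals of strict minimizers, and the two sets of intervals overlap in fewer than $2n$ pairs. The advantage of the cruder argument is that it does not use the order of the line, and this lets it generalize. One complication appears as soon as the functions can cross more often.

Let the functions be continuous and let any two functions of the same class agree in at most $s\ge1$ points. Take $B_0\subseteq A_0$ with $|B_0|=s+1$, and for $p\in B_0$ let $Z_p$ be the open set where $p$ is the strict minimizer of $B_0$. At a boundary point of $Z_p$ the function $p$ agrees with one of the $s$ other members of $B_0$. So $Z_p$ has at most $s^2$ boundary points and at most $P=s^2+1$ components. Now the points that realize $(p,q)$ and $(p,q')$ may lie in different components of $Z_p$, and then we learn nothing. The remedy is the pigeonhole principle. Let $B_1\subseteq A_1$ have $P^{s+1}+1$ elements and suppose that every pair of $B_0\times B_1$ is realized, $(p,q)$ at the point $x_{p,q}\in Z_p$, say. Assign to $q\in B_1$ the map that sends each $p\in B_0$ to the component of $Z_p$ containing $x_{p,q}$. There are at most $P^{s+1}$ such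 maps, so two elements $q\ne q'$ get the same one. For \emph{each} of the $s+1$ elements $p$, the difference $q-q'$ changes sign on one component of $Z_p$ and so has a zero in $Z_p$. The sets $Z_p$ are disjoint, so $q-q'$ has $s+1$ zeros, a contradiction.

In other words: if all pairs of $B_0\times B_1$ are realized on the line, then all single elements $p\in B_0$ are realized on the finite set $\{q=q'\}$, which is too small for that. On $\mathbb R^D$ the same step shows that if all $(D+1)$-tuples of some large box are realized, then all $D$-tuples from its first $D$ sides are realized on a set of dimension at most $D-1$ on which $q-q'$ changes sign. One class and one dimension are gone. After $D$ steps one class remains, on a finite set of bounded size, and it is too large to be realized there.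

\section{Simultaneous minimizers}\label{sec:tuples}

\subsection{Facts from semi-algebraic geometry}

We put $\dim\emptyset=-1$ and use the following facts \cite[Ch.~2, 9]{BCR}.

\begin{itemize}
\item[(F1)] (Uniform Tarski--Seidenberg.) A set defined by a fixed first-order formula from boundedly many sets and functions of complexity at most $b$ has bounded complexity; the bound depends only on the formula, on $b$ and on the ambient dimension. Indeed, for fixed $b$ and dimension the sets of complexity at most $b$ are the fibers, over the space of coefficients, of finitely many semi-algebraic families, and one applies quantifier elimination to these families.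
\item[(F2)] A semi-algebraic set has finitely many connected components. They are semi-algebraic and path-connected, and their number is bounded in terms of the complexity and the ambient dimension.
\item[(F3)] $\dim(\overline A\setminus A)<\dim A$ for every nonempty semi-algebraic set $A$.
\item[(F4)] Semi-algebraic maps do not increase dimension. A semi-algebraic subset of $\mathbb R^N$ of dimension less than $N$ has Lebesgue measure $0$.
\end{itemize}

\subsection{No large box is realized}

The induction must allow an arbitrary semi-algebraic set $Z$ in place of $\mathbb R^D$, since we have no control over the set found in the inductive step beyond its dimension and complexity. The functions stay defined on the fixed ambient space $\mathbb R^N$. They need not be continuous.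

\begin{proposition}\label{prop:box}
For $D\ge0$ and $N,b\ge1$ there are integers $k_0,\dots,k_D\ge1$, depending only on $D,N,b$, with the following property. Let $Z\subseteq\mathbb R^N$ be semi-algebraic of complexity at most $b$ with $\dim Z\le D$, and let $A_0,\dots,A_D$ be classes of semi-algebraic functions on $\mathbb R^N$ of complexity at most $b$ with $|A_i|=k_i$. Then not every tuple of $\prod_iA_i$ is realized on $Z$.
\end{proposition}

\begin{proof}
We use induction on $D$. If $D=0$, then $Z$ is finite and has at most $c=c(N,b)$ points by (F2). At each point at most one element of $A_0$ is the strict minimizer. So $k_0=c+1$ works.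

Let $D\ge1$. We first describe the set on which a difference $a-a'$ ``changes sign within $Z$''. For functions $a,a'$ of complexity at most $b$ put
\[
U=\{x\in Z:a(x)<a'(x)\},\qquad Z'_{a,a'}=Z\cap\overline U\cap\overline{Z\setminus U}.
\]
By (F1) there is $b'=b'(N,b)\ge b$ such that $Z'_{a,a'}$ always has complexity at most $b'$. A point of $Z'_{a,a'}$ lies in $\overline{Z\setminus U}\setminus(Z\setminus U)$ if it belongs to $U$, and in $\overline U\setminus U$ otherwise. Both sets have dimension at most $D-1$, by (F3) or because they are empty. So $\dim Z'_{a,a'}\le D-1$. Moreover:
\begin{equation}\label{eq:star}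
\text{a connected set }Y\subseteq Z\text{ with }Y\cap U\ne\emptyset\text{ and }Y\setminus U\ne\emptyset\text{ meets }Z'_{a,a'}.
\end{equation}
Otherwise no point of $Y$ lies in both $\overline U$ and $\overline{Z\setminus U}$. Then neither of $Y\cap U$ and $Y\setminus U$ meets the closure of the other, which contradicts the connectedness of $Y$.

Let $k_0,\dots,k_{D-1}$ be the integers for $(D-1,N,b')$. Given classes $A_0,\dots,A_{D-1}$ of these sizes, of functions of complexity at most $b$, and a tuple $\tau=(a_0,\dots,a_{D-1})\in\prod_{i<D}A_i$, put
\[
Z_\tau=\{x\in Z:\ a_i(x)<a(x)\ \text{ for all }i<D\text{ and all }a\in A_i\setminus\{a_i\}\}.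
\]
The $k_i$ are constants, so by (F1) and (F2) each $Z_\tau$ has at most $P$ components, where $P=P(D,N,b)\ge1$. Put
\[
k_D=P^{\,k_0k_1\cdots k_{D-1}}+1 .
\]

Suppose that $|A_D|=k_D$ and that all tuples of $\prod_{i\le D}A_i$ are realized on $Z$. For every $\tau\in\prod_{i<D}A_i$ and every $a\in A_D$ choose a point $x_{\tau,a}\in Z_\tau$ at which $a$ is the strict minimizer of $A_D$. Color $a\in A_D$ by the map that assigns to each $\tau$ the component of $Z_\tau$ containing $x_{\tau,a}$. There are $k_0\cdots k_{D-1}$ tuples $\tau$, hence at most $k_D-1$ colors. So there are two elements $a\ne a'$ of $A_D$ such that for \emph{every} $\tau$ the points $x_{\tau,a}$ and $x_{\tau,a'}$ lie in the same component $Y_\tau$ of $Z_\tau$. With $U=\{x\in Z:a(x)<a'(x)\}$ we have $x_{\tau,a}\in U$ and $x_{\tau,a'}\notin U$. By \eqref{eq:star} the set $Y_\tau\subseteq Z_\tau$ meets $Z'_{a,a'}$. Hence every tuple $\tau\in\prod_{i<D}A_i$ is realized on $Z'_{a,a'}$. This set has dimension at most $D-1$ and complexity at most $b'$, and the functions have complexity at most $b\le b'$. This contradicts the choice of $k_0,\dots,k_{D-1}$.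
\end{proof}

The order of the choices matters. The sizes of the first $D$ classes come from the inductive hypothesis, applied with the complexity bound $b'$ because the set $Z'_{a,a'}$ is not yet known; only then is the last class chosen, large enough for the pigeonhole step. The complexity bound $b$ enters through $b'$ and $P$.

\subsection{From boxes to a power saving}

Sets of tuples that contain no large box are sparse. We include the standard proof.

\begin{lemma}[Erd\H{o}s]\label{lem:erdos}
Let $r\ge1$ and $k_0,\dots,k_{r-1}\ge1$. Let $T\subseteq V_0\times\dots\times V_{r-1}$ with $|V_i|\le n$ contain no box $B_0\times\dots\times B_{r-1}$ with $B_i\subseteq V_i$ and $|B_i|=k_i$. Then $|T|\le c\,n^{r-\varepsilon_r}$, where $\varepsilon_r=1/(k_0\cdots k_{r-2})$ (so $\varepsilon_1=1$) and $c=c(k_0,\dots,k_{r-1})$.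
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=1$ we have $|T|\le k_0-1$. Let $r\ge2$; adding elements that occur in no tuple, we may assume $|V_i|=n$. For $w\in V_1\times\dots\times V_{r-1}$ let $\deg w=\#\{u\in V_0:(u,w)\in T\}$. The average of these degrees is $\bar d=|T|/n^{r-1}$. For $B\subseteq V_0$ with $|B|=k_0$, the set
\[
T_B=\{w:(u,w)\in T\text{ for all }u\in B\}
\]
contains no box of sizes $k_1,\dots,k_{r-1}$. By induction $|T_B|\le c'n^{r-1-\varepsilon'}$ with $\varepsilon'=1/(k_1\cdots k_{r-2})$, where $\varepsilon'=1$ if $r=2$.

For integers $t\ge0$ we have $\binom t{k_0}\ge\bigl((t-k_0+1)_+\bigr)^{k_0}/k_0!$. If $t<k_0$, the right side is $0$; if $t\ge k_0$, each factor of $t(t-1)\cdots(t-k_0+1)$ is at least $t-k_0+1$. The right side is a convex function of the real variable $t$. So Jensen's inequality and a double count of the pairs $(B,w)$ with $w\in T_B$ give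
\[
n^{r-1}\,\frac{\bigl((\bar d-k_0+1)_+\bigr)^{k_0}}{k_0!}\ \le\ \sum_w\binom{\deg w}{k_0}\ =\ \sum_B|T_B|\ \le\ \frac{n^{k_0}}{k_0!}\,c'\,n^{r-1-\varepsilon'} .
\]
Hence $\bar d\le k_0+c'^{1/k_0}n^{1-\varepsilon'/k_0}$. Since $\varepsilon'/k_0\le1$, this gives $|T|=\bar d\,n^{r-1}\le(k_0+c'^{1/k_0})\,n^{r-\varepsilon'/k_0}$, and $\varepsilon'/k_0=\varepsilon_r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tuples}]
Let $T\subseteq\prod_iA_i$ be the set of realized tuples, and let $k_0,\dots,k_D$ be the integers of Proposition~\ref{prop:box} for $N=D$ and complexity $b$. The set $Z=\mathbb R^D$ has complexity at most $b$. Suppose that $T$ contains a box $\prod_iB_i$ with $B_i\subseteq A_i$ and $|B_i|=k_i$. A strict minimizer of $A_i$ that lies in $B_i$ is a strict minimizer of $B_i$. So every tuple of $\prod_iB_i$ is realized on $\mathbb R^D$ with respect to the classes $B_i$, contrary to Proposition~\ref{prop:box}. Thus $T$ contains no such box, and Lemma~\ref{lem:erdos} with $r=D+1$ gives the bound with $\delta_0=1/(k_0k_1\cdots k_{D-1})$.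
\end{proof}

The constants depend only on $D$ and $b$, not on the coefficients of the functions. This matters in Section~\ref{sec:proof}, where Theorem~\ref{thm:tuples} is applied to functions shifted by amounts that depend on the whole input.

\section{The model case: vertices on exactly \texorpdfstring{$d$}{d} graphs}\label{sec:model}

Let $H=\mathcal F\sqcup\mathcal G$ be the indexed disjoint union, so $|H|=n$. Put $e_f=1$ for $f\in\mathcal F$ and $e_f=-1$ for $f\in\mathcal G$. From now on $c$ denotes constants that depend only on $d$ and $b$ and may change from line to line. For a point $(x,x_d)\in\Sigma$ we have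
\begin{equation}\label{eq:signs}
e_f f(x)\ge e_f x_d\qquad(f\in H),
\end{equation}
with equality exactly for those $f$ that are tight at the point. Changing the sign of the members of $\mathcal G$ thus turns ``tight'' into ``minimal'' within each of the two collections. They must be kept apart, because the bound in \eqref{eq:signs} is $x_d$ for one and $-x_d$ for the other.

In this section we count only the points of $\Sigma$ that lie on exactly $d$ graphs and are isolated in the intersection of these graphs. We call them simple vertices and number the tight functions at each one as $f_0,\dots,f_D$. Give every $f\in H$ independently a uniformly random label in $\{0,\dots,D\}$. A simple vertex \emph{survives} if $f_j$ has label $j$ for all $j$; this has probability $d^{-d}$. Fix a labeling for which at least a fraction $d^{-d}$ of the simple vertices survive, and consider the survivors with a given sign pattern $(e_{f_0},\dots,e_{f_D})=(e_0,\dots,e_D)$. Let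
\[
A_j=\{e_jf:\ f\text{ has label }j,\ e_f=e_j\},
\]
indexed by the functions $f$. At a survivor $(x,x_d)$, a function $f\ne f_j$ with label $j$ and $e_f=e_j$ is not tight, because the other tight functions have labels different from $j$. By \eqref{eq:signs}, $e_jf(x)>e_jx_d=e_jf_j(x)$. So $(e_0f_0,\dots,e_Df_D)$ is realized at $x$. This tuple determines $f_0,\dots,f_D$, whose graphs have at most $c$ isolated common points by (F1) and (F2). Theorem~\ref{thm:tuples} bounds the number of survivors of each of the $2^d$ patterns by $c\,n^{d-\delta_0}$, and so there are at most $c\,n^{d-\delta_0}$ simple vertices.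

In general this is not enough. A face of positive dimension need not have a vertex in its closure; $d$ graphs may have an intersection of positive dimension; and many graphs may pass through a point, so that the chosen $d$ functions compete with other tight ones. Perturbing the functions would create general position, but faces of $\Sigma$ could vanish or merge. We therefore keep the faces as they are, and attach to each face a small perturbed region in $\mathbb R^D$ so that different faces on the same graph get disjoint regions. A point of this region at which as many constraints as possible are tight takes the place of the vertex.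

\section{Faces and witness points}\label{sec:faces}

\subsection{The faces to be counted}

For $p\in\mathbb R^d$ let $S(p)\subseteq H$ be the set of functions that are tight at $p$. A \emph{face} is a connected component of $\{p:S(p)=S\}$ for some $S\subseteq H$; for a face $\varphi$ of this set we write $S_\varphi=S$. By (F2) there are finitely many faces. On a face each continuous function $f(x)-x_d$ is identically $0$ or has no zero, so its sign is constant. Hence a face that contains a point of $\Sigma$ lies in $\Sigma$. The set $\Sigma$ is closed, so this applies to all faces that meet $\partial\Sigma$. Such a face has $S_\varphi\ne\emptyset$, because a point of $\Sigma$ with $S(p)=\emptyset$ satisfies all defining inequalities strictly and is an interior point. It therefore suffices to bound the number of faces $\varphi\subseteq\Sigma$ with $S_\varphi\ne\emptyset$. \emph{From now on ``face'' means such a face.}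

(If one also wants to count the $d$-dimensional cells of $\Sigma$, nothing changes. Such a cell is the part of $\{\max_{\mathcal G}g<x_d<\min_{\mathcal F}f\}$ over one component of $O=\{x:\max_{\mathcal G}g<\min_{\mathcal F}f\}$. Send it to the face containing $(x,\min_{\mathcal F}f(x))$ for some $x$ in this component. This face lies in $\Sigma$; some $f\in\mathcal F$ and no $g\in\mathcal G$ is tight on it, so it projects into $O$, and by connectedness into a single component of $O$. Thus different cells go to different faces.)

Fix $f_0\in H$ and put
\[
u_f=e_f(f-f_0)\qquad(f\in H),
\]
a continuous function on $\mathbb R^D$; the dependence on $f_0$ is suppressed, and $u_{f_0}=0$. Let $\varphi$ be a face with $f_0\in S=S_\varphi$. The set $\{p:S(p)=S\}$ lies on the graph of $f_0$, so it projects homeomorphically onto $\{x:u_f=0\ (f\in S),\ u_f\ne0\ (f\notin S)\}$. By \eqref{eq:signs} we have $u_f>0$ on the projection of $\varphi$ for $f\notin S$. These sign conditions cut out a relatively open and closed subset. So the projection of $\varphi$ is a connected component of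
\begin{equation}\label{eq:proj}
\{x\in\mathbb R^D:\ u_f(x)=0\ (f\in S),\quad u_f(x)>0\ (f\notin S)\}.
\end{equation}

\subsection{Choice of parameters}

We now relax the equations in \eqref{eq:proj} to $|u_f|\le\theta_f$, strengthen the strict inequalities to $u_f\ge\eta_f$, and intersect with a ball $|x|^2\le\rho$ to have compactness. The constants must be small (and $\rho$ large) enough that no face is lost and no two faces are merged, and generic enough that at most $D$ of the resulting constraints are tight at a common point.

Pick a point of each face $\varphi$, and let $x_\varphi\in\mathbb R^D$ be its projection. For $S\subseteq H$ and $f_0\in S$ put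
\begin{align*}
K(f_0,S)&=\{|x|^2\le\rho;\ u_f=0\ (f\in S);\ u_f\ge\eta_f\ (f\notin S)\},\\
K^\theta(f_0,S)&=\{|x|^2\le\rho;\ -\theta_f\le u_f\le\theta_f\ (f\in S\setminus\{f_0\});\ u_f\ge\eta_f\ (f\notin S)\}.
\end{align*}

\begin{lemma}\label{lem:param}
There are $\rho>0$ and $\eta_f>\theta_f>0$ $(f\in H)$ with the following properties.
\begin{itemize}
\item[(a)] $|x_\varphi|^2<\rho$ for every face $\varphi$, and $u_f(x_\varphi)>\eta_f$ for every $f_0\in S_\varphi$ and $f\notin S_\varphi$.
\item[(b)] For all $S\subseteq H$ and $f_0\in S$, points in different components of $K(f_0,S)$ lie in different components of $K^\theta(f_0,S)$.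
\item[(c)] For every $f_0\in H$, all distinct $f_1,\dots,f_{D+1}\in H\setminus\{f_0\}$ and all $c_j\in\{\eta_{f_j},\theta_{f_j},-\theta_{f_j}\}$, the system $u_{f_j}=c_j$ $(1\le j\le D+1)$ has no solution. Likewise, for every $f_0\in H$, all distinct $f_1,\dots,f_D\in H\setminus\{f_0\}$ and all such $c_j$, the system $u_{f_j}=c_j$ $(1\le j\le D)$, $|x|^2=\rho$ has no solution.
\end{itemize}
\end{lemma}

\begin{proof}
Consider (c) first. It consists of finitely many conditions on $(\rho,\eta,\theta)\in\mathbb R^{1+2n}$. Each says that a vector of $D+1$ constants, which up to sign are distinct coordinates of $(\rho,\eta,\theta)$, is not in the image of a semi-algebraic map $\mathbb R^D\to\mathbb R^{D+1}$, namely $(u_{f_1},\dots,u_{f_{D+1}})$ or $(u_{f_1},\dots,u_{f_D},|x|^2)$. By (F4) this image is a null set. So the set of $(\rho,\eta,\theta)$ that violate (c) is a null set.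

Condition (a) does not involve $\theta$. The value $u_f(x_\varphi)$ is positive for $f\notin S_\varphi$ and is the same for all $f_0\in S_\varphi$, since these have the same value at $x_\varphi$. So (a) holds whenever $\rho$ is large and all $\eta_f>0$ are small, hence on a set of $(\rho,\eta)$ of positive measure. By Fubini's theorem we can fix $(\rho,\eta)$ with $\rho,\eta_f>0$ and (a) such that (c) holds for almost every $\theta$.

For (b), fix $(f_0,S)$. The set $K(f_0,S)$ is compact with finitely many components, which are compact and so have pairwise disjoint open neighborhoods $U_j$. As $\max_f\theta_f\to0$, the compact sets $K^\theta(f_0,S)\supseteq K(f_0,S)$ shrink to $K(f_0,S)$. So for all sufficiently small $\theta$ we have $K^\theta(f_0,S)\subseteq\bigcup_jU_j$. Then each component of $K^\theta(f_0,S)$ lies in a single $U_j$ and therefore meets only one component of $K(f_0,S)$, which is (b). There are finitely many pairs $(f_0,S)$. Choose $\theta$ small enough for all of them, with $0<\theta_f<\eta_f$, and outside the null set where (c) fails.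
\end{proof}

We fix such parameters. Since $u_f(x_\varphi)=0$ for $f_0,f\in S_\varphi$, property (a) gives $x_\varphi\in K(f_0,S_\varphi)$ for all $f_0\in S_\varphi$.

\subsection{Disjoint regions}

For a face $\varphi$ and $f_0\in S_\varphi$ let $Q(\varphi,f_0)$ be the component of $K^\theta(f_0,S_\varphi)$ that contains $x_\varphi$. Figure~\ref{fig:Q} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!25] (-1.8,-0.5) rectangle (1.8,0.5);
\draw[thick] (-3.6,0) -- (3.6,0) node[right] {$u_{f_1}=0$};
\draw[dashed] (-3.6,0.5) -- (3.6,0.5) node[right] {$u_{f_1}=\theta_{f_1}$};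
\draw[dashed] (-3.6,-0.5) -- (3.6,-0.5) node[right] {$u_{f_1}=-\theta_{f_1}$};
\draw[thick] (-2.6,-1.1) -- (-2.6,1.1);
\node[above] at (-3.0,1.1) {$u_{f_2}=0$};
\draw[dashed] (-1.8,-1.1) -- (-1.8,1.1);
\node[above] at (-1.4,1.1) {$u_{f_2}=\eta_{f_2}$};
\draw[thick] (2.6,-1.1) -- (2.6,1.1);
\node[above] at (3.0,1.1) {$u_{f_3}=0$};
\draw[dashed] (1.8,-1.1) -- (1.8,1.1);
\node[above] at (1.4,1.1) {$u_{f_3}=\eta_{f_3}$};
\draw[line width=1.8pt] (-2.6,0) -- (2.6,0);
\fill (0.5,0) circle (2pt);
\node at (0.5,-0.27) {$x_\varphi$};
\fill (-1.8,0.5) circle (2pt);
\node at (-1.6,0.72) {$y$};
\node at (-0.7,0.25) {$Q$};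
\end{tikzpicture}
\caption{A region $Q=Q(\varphi,f_0)$ for $D=2$, with $S_\varphi=\{f_0,f_1\}$ and two further functions $f_2,f_3$; the circle $|x|^2=\rho$ lies outside the picture. The heavy open segment on the line $u_{f_1}=0$ is the projection of the face $\varphi$; it ends where $u_{f_2}$ or $u_{f_3}$ becomes $0$. The shaded region $Q$ is obtained by allowing $|u_{f_1}|\le\theta_{f_1}$ and requiring $u_{f_2}\ge\eta_{f_2}$ and $u_{f_3}\ge\eta_{f_3}$. At the point $y$ the two constraints $u_{f_1}\le\theta_{f_1}$ and $u_{f_2}\ge\eta_{f_2}$ are tight.}
\label{fig:Q}
\end{figure}

\begin{lemma}\label{lem:disjoint}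
For fixed $f_0$, the sets $Q(\varphi,f_0)$ for different faces $\varphi$ with $f_0\in S_\varphi$ are disjoint.
\end{lemma}

\begin{proof}
Let $\varphi\ne\varphi'$. If $S_\varphi\ne S_{\varphi'}$, then up to exchanging the two faces there is $f\in S_\varphi\setminus S_{\varphi'}$, and $f\ne f_0$. Then $|u_f|\le\theta_f<\eta_f$ on $Q(\varphi,f_0)$ and $u_f\ge\eta_f$ on $Q(\varphi',f_0)$. This is why two scales $\theta_f<\eta_f$ are needed.

If $S_\varphi=S_{\varphi'}=S$, then $x_\varphi$ and $x_{\varphi'}$ lie in different components of the set \eqref{eq:proj}, hence in different components of its subset $K(f_0,S)$, hence by (b) in different components of $K^\theta(f_0,S)$. These components are $Q(\varphi,f_0)$ and $Q(\varphi',f_0)$.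
\end{proof}

\subsection{Encoding a face by at most \texorpdfstring{$D$}{D} equations}

We next make as many of the constraints as possible tight at a point of $Q(\varphi,f_0)$. The solution set of the resulting equations cannot leave $Q(\varphi,f_0)$ along the component through this point, so the equations and the component identify the face.

Fix a face $\varphi$ and $f_0\in S=S_\varphi$, and write $Q=Q(\varphi,f_0)$. To the inequalities that define $K^\theta(f_0,S)$ correspond the equations
\[
u_f=\theta_f\ \text{ and }\ u_f=-\theta_f\quad(f\in S\setminus\{f_0\}),\qquad u_f=\eta_f\quad(f\notin S),\qquad |x|^2=\rho .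
\]
For a set $J$ of such equations let $W_J\subseteq\mathbb R^D$ be its solution set, with $W_\emptyset=\mathbb R^D$. Choose $J$ inclusion-maximal with $W_J\cap Q\ne\emptyset$. Each function occurs in at most one equation of $J$, since $\theta_f\ne-\theta_f$. So (c) gives $|J|\le D$. Pick $y\in Q\cap W_J$ and let $Y$ be the component of $W_J$ that contains $y$. We call $y$ a \emph{witness point} of $(\varphi,f_0)$.

\begin{lemma}\label{lem:encode}
We have $Y\subseteq Q(\varphi,f_0)$. Consequently $(f_0,J,Y)$ determines $\varphi$.
\end{lemma}

\begin{proof}
Suppose $Y\not\subseteq Q$. By (F2) there is a path $\gamma:[0,1]\to Y$ from $y$ to a point outside $Q$. Let $t^*=\sup\{t:\gamma([0,t])\subseteq K^\theta(f_0,S)\}$. Since $K^\theta(f_0,S)$ is closed, $\gamma([0,t^*])\subseteq K^\theta(f_0,S)$; this set is connected and contains $y$, so it lies in $Q$. Hence $t^*<1$, and there are times $t>t^*$ arbitrarily close to $t^*$ with $\gamma(t)\notin K^\theta(f_0,S)$. Among the finitely many defining inequalities, one is violated at a sequence of such times tending to $t^*$. It holds at $t^*$, so by continuity the corresponding equation holds at $\gamma(t^*)$. This equation is not in $J$, because the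 equations in $J$ hold along $Y$ and their inequalities are never violated there. As $\gamma(t^*)\in Q\cap W_J$, adding the equation to $J$ contradicts maximality.

The second assertion follows since $Y\ne\emptyset$ and, by Lemma~\ref{lem:disjoint}, $Y$ lies in $Q(\varphi,f_0)$ for only one $\varphi$.
\end{proof}

Since $|J|\le D$, (F1) and (F2) show that $W_J$ has at most $c$ components. There are at most $2\cdot3^j\binom nj$ sets $J$ that involve exactly $j$ functions: three equations are possible for each function, and $|x|^2=\rho$ may or may not be present. Moreover $j\le D$. Choose $J$ and $Y$ as above for every pair $(\varphi,f_0)$ with $f_0\in S_\varphi$. Lemma~\ref{lem:encode} gives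
\begin{equation}\label{eq:sumS}
\sum_\varphi|S_\varphi|=\#\{(\varphi,f_0):f_0\in S_\varphi\}\le c\,n\cdot n^{D}=c\,n^d
\end{equation}
and
\begin{equation}\label{eq:fewJ}
\#\{(\varphi,f_0):J\text{ involves fewer than }D\text{ functions}\}\le c\,n\cdot n^{D-1}=c\,n^{d-1}.
\end{equation}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We fix for each face $\varphi$ one $f_0\in S_\varphi$, with associated $J$, $Y$ and witness point $y$. The plan is that of Section~\ref{sec:model}, with $y$ in place of the vertex. There is one new obstacle. At $y$ the functions $f\in S_\varphi$ satisfy only $|u_f|\le\theta_f$, so those that do not occur in $J$ may well lie on the wrong side of the chosen ones. They must not belong to any class. We achieve this by labeling only a small fraction of the functions, which is affordable if $|S_\varphi|$ is not large. The faces with large $|S_\varphi|$ are few by \eqref{eq:sumS}.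

Let $m\ge2$ be an integer, to be chosen at the end. We distinguish three kinds of faces.

\emph{(i) Faces with $|S_\varphi|>m$.} By \eqref{eq:sumS} there are at most $c\,n^d/m$ of them.

\emph{(ii) Faces for which $J$ involves fewer than $D$ functions.} By \eqref{eq:fewJ} there are at most $c\,n^{d-1}$ of them.

\emph{(iii) Faces with $|S_\varphi|\le m$ for which $J$ involves $D$ functions.} Let $\Phi$ be the set of these faces. Since $|J|\le D$, the equation $|x|^2=\rho$ is not in $J$, and $J$ consists of equations
\[
u_{f_j}=\kappa_j(f_j),\qquad 1\le j\le D,
\]
where $f_0,f_1,\dots,f_D$ are distinct and each $\kappa_j$ is one of the three rules $f\mapsto\eta_f$, $f\mapsto\theta_f$, $f\mapsto-\theta_f$. Fix such a numbering for each $\varphi\in\Phi$, and put $\kappa_0\equiv0$. The \emph{type} of $\varphi$ is $(e_{f_0},\dots,e_{f_D};\kappa_1,\dots,\kappa_D)$. There are at most $2^d3^D$ types. Fix a type $(e_0,\dots,e_D;\kappa_1,\dots,\kappa_D)$ and let $\Phi'\subseteq\Phi$ be the set of faces of this type.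

\emph{Random labels.} Give each $f\in H$, independently, each of the $d$ labels $0,\dots,D$ with probability $1/(dm)$, and no label with the remaining probability $1-1/m$. A face $\varphi\in\Phi'$ \emph{survives} if $f_j$ has label $j$ for $0\le j\le D$ and every $f\in S_\varphi\setminus\{f_0,\dots,f_D\}$ is unlabeled. Since $|S_\varphi|\le m$, this has probability at least
\[
(dm)^{-d}\Bigl(1-\frac1m\Bigr)^m\ge\frac14\,(dm)^{-d}.
\]
Fix a labeling with at least $|\Phi'|/(4(dm)^d)$ survivors.

\emph{Classes.} For $0\le j\le D$ let
\[
A_j=\bigl\{v_f=e_jf-\kappa_j(f):\ f\text{ has label }j,\ e_f=e_j\bigr\},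
\]
indexed by the functions $f$. Sign change and vertical translation are affine substitutions in the formula that defines the graph; they change neither the number nor the degrees of the polynomials. So all $v_f$ have complexity at most $b$.

\emph{A survivor realizes $(v_{f_0},\dots,v_{f_D})$ at $y$.} The shifts $\kappa_j$ make all chosen functions tie with $e_jf_0$ at $y$, and the margin $\eta_f$ keeps the other members of the classes above. In detail, for each $j$,
\[
v_{f_j}(y)-e_jf_0(y)=u_{f_j}(y)-\kappa_j(f_j)=0,
\]
which for $j=0$ is trivial. Now let $f\ne f_j$ have label $j$ and $e_f=e_j$. Then $f\notin\{f_0,\dots,f_D\}$, because $f_i$ has label $i$ for every $i$. As $f$ is labeled, survival gives $f\notin S_\varphi$. Since $y\in K^\theta(f_0,S_\varphi)$, we have $u_f(y)\ge\eta_f$. Equality is excluded by (c), since $y$ already satisfies the $D$ equations of $J$, for functions distinct from each other, from $f$ and from $f_0$. As $\kappa_j(f)\in\{0,\eta_f,\theta_f,-\theta_f\}$ is at most $\eta_f$, we obtain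
\[
v_f(y)-e_jf_0(y)=u_f(y)-\kappa_j(f)>\eta_f-\kappa_j(f)\ge0 .
\]
Thus $v_{f_j}(y)<v_f(y)$.

\emph{Counting.} Given the type, the tuple $(v_{f_0},\dots,v_{f_D})$ determines $f_0$ and $J$; then $\varphi$ is determined by one of at most $c$ components $Y$ of $W_J$, by Lemma~\ref{lem:encode}. So at most $c$ survivors give the same tuple. By Theorem~\ref{thm:tuples} there are at most $c\,n^{D+1-\delta_0}=c\,n^{d-\delta_0}$ survivors, where $\delta_0=\delta_0(d-1,b)$. Hence $|\Phi'|\le c\,m^dn^{d-\delta_0}$, and summing over the types, $|\Phi|\le c\,m^dn^{d-\delta_0}$.

Altogether the number of faces is at most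
\begin{equation}\label{eq:total}
c\,\Bigl(\frac{n^d}{m}+n^{d-1}+m^d\,n^{d-\delta_0}\Bigr).
\end{equation}
Take $m=\max\bigl(2,\lceil n^{\delta_0/(d+1)}\rceil\bigr)\le2n^{\delta_0/(d+1)}$. The first and the third term are then at most $c\,n^{d-\delta_0/(d+1)}$, and so is the second, since $\delta_0\le1$. This proves Theorem~\ref{thm:main} with
\[
\delta(d,b)=\frac{\delta_0(d-1,b)}{d+1}.
\]
In particular $\kappa_{d,b}(n)=o(n^d)$ for every $d\ge5$ and every fixed $b$.\qed

\begin{remark}[Bounded multiplicity]
If every point of $\mathbb R^d$ lies on at most $M=O(1)$ graphs, for instance $M=d$ in general position, take $m=\max(2,M)$. Then kind (i) is empty, the first term in \eqref{eq:total} disappears, and the bound improves to $O(n^{d-\delta_0})$, with a constant that depends also on $M$.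
\end{remark}

\section{Sharpness and scope}\label{sec:complements}

\subsection{A lower bound}\label{sec:lower}

\begin{proposition}
For $b\ge2$ we have $\kappa_{d,b}(n)=\Omega(n^{d-1})$.
\end{proposition}

\begin{proof}
Let $n\ge d$ and $m=\lfloor(n-1)/(d-1)\rfloor\ge1$. Let $\mathcal F$ consist of the functions $(x_i-s)^2$ with $1\le i\le d-1$ and $1\le s\le m$, and of constants $\ge1$ to bring its size to $n-1$. Let $\mathcal G=\{1/16\}$. For $s_1,\dots,s_{d-1}\in\{1,\dots,m\}$ consider the point with $x_i=s_i+\frac14$ and $x_d=\frac1{16}$. There $(x_i-s_i)^2=\frac1{16}$, while $(x_i-s)^2\ge\frac9{16}$ for integers $s\ne s_i$. So the point lies in $\Sigma$, and the tight functions are the constant $1/16$ and the $(x_i-s_i)^2$. Since some function is tight, a vertical move in one direction leaves $\Sigma$, and the point lies on $\partial\Sigma$. The intersection of the tight graphs is the finite set given by $x_d=\frac1{16}$, $x_i=s_i\pm\frac14$, so the point is a $0$-dimensional face. This gives $m^{d-1}$ faces.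
\end{proof}

So for $b\ge2$ the growth exponent of $\kappa_{d,b}$ lies in $[d-1,\,d-\delta(d,b)]$.

\subsection{The number of classes in Theorem~\ref{thm:tuples}}

With only $D$ classes there is no saving for $b\ge2$: for $A_i=\{(x_i-s)^2:1\le s\le n\}$, $1\le i\le D$, the point $(s_1,\dots,s_D)$ realizes the tuple $\bigl((x_i-s_i)^2\bigr)_i$, so all $n^D$ tuples are realized. With fewer classes one omits some of the $A_i$. On the other hand, for $m\ge D+1$ classes the number of realized tuples is $O(n^{m-\delta_0})$: fix $m-D-1$ of the entries in at most $n^{m-D-1}$ ways; the other $D+1$ entries form a realized tuple of the remaining classes. So $D+1$ is the exact number of classes from which on there is a power saving.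

\subsection{The complexity bound must be fixed}

\begin{proposition}
For $n\ge d$ we have $\sup_b\kappa_{d,b}(n)\ge\lfloor n/d\rfloor^d$. Hence no bound $o(n^d)$ holds uniformly in $b$.
\end{proposition}

\begin{proof}
Let $t=\lfloor n/d\rfloor$ and choose distinct points $v(\sigma)\in\mathbb R^{d-1}$ for $\sigma\in\{1,\dots,t\}^d$. A polynomial can have any prescribed values and gradients at finitely many points: for each point $v$ multiply $\prod_{w\ne v}|x-w|^2$, which vanishes to second order at all other points $w$ and not at $v$, by a suitable affine function, and add the results. So there are polynomials $p_{i,s}$ $(1\le i\le d,\ 1\le s\le t)$ such that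
\begin{itemize}
\item at $v(\sigma)$ with $\sigma_i=s$ the value of $p_{i,s}$ is $0$, and its gradient is the $i$-th unit vector if $i<d$ and $0$ if $i=d$;
\item at $v(\sigma)$ with $\sigma_i\ne s$ the value of $p_{i,s}$ is $1$.
\end{itemize}
Let $\mathcal F$ consist of the $p_{i,s}$ with $i<d$, padded by constants $\ge2$ to size $n-t$, and let $\mathcal G=\{-p_{d,s}:1\le s\le t\}$. At $(v(\sigma),0)$ all $f\in\mathcal F$ are $\ge0$ and all $g\in\mathcal G$ are $\le0$, and exactly $p_{1,\sigma_1},\dots,p_{d-1,\sigma_{d-1}},-p_{d,\sigma_d}$ vanish. So $(v(\sigma),0)$ lies in $\Sigma$, and on $\partial\Sigma$ because some function is tight. On the intersection of the tight graphs the $d-1$ functions $p_{i,\sigma_i}+p_{d,\sigma_d}$, $i<d$, of $x$ vanish. Their gradients at $v(\sigma)$ are the unit vectors, so by the inverse function theorem $v(\sigma)$ is an isolated common zero; and $x_d=-p_{d,\sigma_d}(x)$ is determined by $x$. Thus $(v(\sigma),0)$ is isolated in the intersection and is a vertex of $\Sigma$. There are $t^d$ of these vertices.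
\end{proof}

\subsection{O-minimal structures}

Theorems~\ref{thm:main} and~\ref{thm:tuples} hold, with the same proofs, for functions that are taken from a fixed definable family $\{f_c\}$ in an o-minimal expansion of the real field (continuous functions for Theorem~\ref{thm:main}); the constants then depend on the family. One replaces ``bounded complexity'' by ``member of a definable family''. Then (F1) becomes the closure of definable families under first-order operations, (F2) the uniform finiteness of the number of definably (path-)connected components, (F3) the frontier inequality, and (F4) is standard; all this is in \cite[Ch.~3--4]{vdD}. In Section~\ref{sec:proof} the functions $v_f$ belong to the family $\{\pm f_c+r\}$ with $r\in\mathbb R$, which is again definable.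

\begin{thebibliography}{9}
\bibitem{BCR} Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}, Ch.~2 and~9.
\bibitem{vdD} van den Dries, \emph{Tame Topology and O-minimal Structures}, Ch.~3--4.
\bibitem{union} \emph{State of the Union (of Geometric Objects): A Review}, \url{http://www.math.tau.ac.il/~michas/union.pdf}.
\end{thebibliography}

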